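# Triangular operators none of whose multiples is reflexive

## Two copies suffice for matrices and for algebraic operators

Take a bounded operator $S$ on a Hilbert space and suppose that we know only its closed invariant subspaces. The operators that leave all of them invariant form an algebra, which contains every polynomial in $S$. Can it contain much more? In general it can. If we replace $S$ by a direct sum of several copies of itself, there are many new invariant subspaces, and the algebra has less room. The question of this talk, taken from "Semitriangular Operators" (http://www.math.tamu.edu/~larson/semitriangular.pdf), is whether for a triangular operator some finite number of copies always leaves nothing but the weak limits of polynomials, and whether two copies are enough.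

The first guess is: yes, and two copies suffice. Let us fix the words and test the guess.

Hilbert spaces are complex and separable, inner products are linear in the first variable, and $\mathcal H$ is infinite-dimensional. A net $A_\nu$ converges to $A$ in the weak operator topology (WOT) if $\langle A_\nu h,y\rangle\to\langle Ah,y\rangle$ for all $h,y$.

**Definition (triangular).** An operator $T\in\mathcal B(\mathcal H)$ is triangular, written $T\in\Delta$, if $\mathcal H$ has an orthonormal basis $(e_n)_{n\ge1}$ with $Te_n\in\operatorname{span}\{e_1,\dots,e_n\}$ for each $n$.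

The backward shift $Ue_1=0$, $Ue_{n+1}=e_n$ is triangular. The forward shift is not, since a triangular operator has the eigenvector $e_1$ and the forward shift has no eigenvector. If $T$ has a linearly independent sequence of eigenvectors with dense span, then $T\in\Delta$: apply Gram–Schmidt to the sequence, and note that the span of its first $n$ members is invariant.

**Definition (reflexive).** For an operator $S$, let $\mathcal W(S)$ be the WOT-closed algebra generated by $S$ and $I$, that is, the WOT-closure of the polynomials in $S$. Let $\operatorname{Lat}S$ be the lattice of closed invariant subspaces of $S$, and let $\operatorname{Alg\,Lat}S$ be the algebra of all bounded operators that leave every member of $\operatorname{Lat}S$ invariant. Always $\mathcal W(S)\subseteq\operatorname{Alg\,Lat}S$; $S$ is reflexive if equality holds. Finally, $S^{(n)}$ is the direct sum of $n$ copies of $S$, and $\mathcal W(S^{(n)})$, $\operatorname{Alg\,Lat}S^{(n)}$ are taken on the $n$-fold sum of the space.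

**A $2\times2$ test.** On $\mathbb C^2$ let $J\varepsilon_1=0$, $J\varepsilon_2=\varepsilon_1$. Then $\operatorname{Lat}J=\{0,\mathbb C\varepsilon_1,\mathbb C^2\}$, so $\operatorname{Alg\,Lat}J$ is the $3$-dimensional algebra of upper triangular matrices, while $\mathcal W(J)=\{aI+bJ\}$ has dimension $2$: $J$ is not reflexive. Now take two copies and let $B$ be upper triangular with diagonal $(x,z)$ and corner $y$. The polynomials in $J^{(2)}$ send $(\varepsilon_2,\varepsilon_1)$ to the vectors $(a\varepsilon_2+b\varepsilon_1,\ a\varepsilon_1)$, and these form an invariant subspace. Since $B^{(2)}(\varepsilon_2,\varepsilon_1)=(z\varepsilon_2+y\varepsilon_1,\ x\varepsilon_1)$, invariance of this subspace under $B^{(2)}$ forces $z=x$, that is, $B\in\mathcal W(J)$.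

**Proposition 3.** If $T$ is algebraic (that is, $m(T)=0$ for some polynomial $m\ne0$), then $T^{(2)}$ is reflexive.

*Proof.* Let $m=\prod_i(z-\mu_i)^{k_i}$ be the minimal polynomial. The space is the algebraic direct sum of the invariant subspaces $K_i=\ker(T-\mu_i)^{k_i}$, and by minimality $(T-\mu_i)^{k_i-1}$ is not zero on $K_i$. Choose $x_i\in K_i$ with $(T-\mu_i)^{k_i-1}x_i\neq0$ and put $x=\sum_ix_i$. If $p(T)x=0$, then $p(T)x_i=0$ for each $i$, so $(z-\mu_i)^{k_i}$ divides $p$ for each $i$; hence $m$ divides $p$ and $p(T)=0$. So $p(T)x$ determines $p(T)$.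

Let $\mathbf B\in\operatorname{Alg\,Lat}T^{(2)}$. The two coordinate subspaces and the diagonal $\{(h,h)\}$ are invariant for $T^{(2)}$, so $\mathbf B=B^{(2)}$ for some $B$. For any vector $z$, the subspace $\{(p(T)x,p(T)z):p\text{ a polynomial}\}$ is finite-dimensional, hence closed, and it is invariant. So there is a polynomial $p_z$ with $Bx=p_z(T)x$ and $Bz=p_z(T)z$. The operator $p_z(T)$ is determined by $p_z(T)x=Bx$, so it is the same operator $p(T)$ for all $z$. Hence $B=p(T)$ and $\mathbf B=p(T^{(2)})$. $\square$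

**Proposition 4.** A compact operator $T$ that is diagonal in some orthonormal basis is reflexive.

*Proof.* Let $\mu_1,\mu_2,\dots$ be the distinct nonzero eigenvalues, with $|\mu_1|\ge|\mu_2|\ge\cdots$, let $Q_k$ be the orthogonal projection onto $\ker(T-\mu_k)$, and $Q_0$ the one onto $\ker T$. Suppose that exactly $\mu_1,\dots,\mu_m$ have maximal modulus. Choose a polynomial $q$ with $q(\mu_1)=1$ and $q(\mu_2)=\dots=q(\mu_m)=0$. The diagonal operator $q(T)(T/\mu_1)^j$ equals $1$ on the range of $Q_1$, equals $0$ on the ranges of $Q_2,\dots,Q_m$ and $Q_0$, and its other diagonal entries tend to $0$ uniformly as $j\to\infty$. So $Q_1$, and likewise $Q_2,\dots,Q_m$, is a norm limit of polynomials in $T$. Subtract $\sum_{k\le m}\mu_kQ_k$ and repeat: all $Q_k$ with $k\ge1$ lie in $\mathcal W(T)$, and so does $Q_0=I-\sum_{k\ge1}Q_k$ (strong limit). If $B\in\operatorname{Alg\,Lat}T$, each vector in the range of $Q_k$ spans an invariant line of $T$, hence is an eigenvector of $B$; so $B$ is a scalar $d_k$ on that range.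 Then $B=\sum_{k\ge0}d_kQ_k$ strongly, with partial sums in $\mathcal W(T)$. $\square$

So far the guess holds. The natural plan is to extend the proof of Proposition 3: choose a vector $x$ such that $p(T)x$ determines $p(T)$, and use the second copy to test $B$ on an arbitrary $z$. In infinite dimensions the cyclic subspace is a closure, so we only get polynomials $p_\nu$, depending on $z$, with $p_\nu(T)x\to Bx$ and $p_\nu(T)z\to Bz$. To conclude we would need the map $p(T)x\mapsto p(T)$ to be continuous, and this is where the plan stops. For $T=\operatorname{diag}(2^{-k})$, let $E_k$ be the projection onto the $k$-th basis vector. It is a norm limit of polynomials in $T$, we have $\|E_k\|=1$, and $\|E_kx\|\to0$ for *every* $x$. So no choice of $x$ makes the map bounded. For this $T$ another argument saved us, the strong convergence of $\sum_kd_kQ_k$. When the eigenvectors are not orthogonal there is no such convergence, and the guess fails completely.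

**Theorem 1.** There is a nuclear operator $T$ with $T,T^*\in\Delta$ such that $T^{(n)}$ is not reflexive for any $n\ge1$.

**Theorem 2.** For every $M\ge2$ there is a reflexive nuclear operator $T_M$, with $T_M,T_M^*\in\Delta$, such that for $R_M=T_M\oplus0$ (with $0$ acting on $\mathbb C$): $R_M^{(n)}$ is reflexive if and only if $n\ge M$.

(An operator is nuclear if it is a sum $\sum_ku_k\otimes y_k$ with $\sum_k\|u_k\|\|y_k\|<\infty$, where $(u\otimes y)h=\langle h,y\rangle u$.) So both questions have the answer no; already $R_3^{(2)}$ is not reflexive. For each $M\ge1$ the least $n$ with $T^{(n)}$ reflexive can be exactly $M$: take $R_M$ if $M\ge2$, and any operator from Proposition 4 if $M=1$. By Theorem 1, there need not be any such $n$.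

## Reflexivity of $n$ copies and functionals of rank $n$

We first remove subspaces from the problem. We use the textbook fact that the WOT-continuous functionals on $\mathcal B(\mathcal H)$ are exactly $A\mapsto\operatorname{tr}(GA)$ with $G$ of finite rank. Note $\operatorname{tr}(A(h\otimes y))=\langle Ah,y\rangle$. For an operator $S$ let $S_\perp$ be the set of finite-rank $G$ with $\operatorname{tr}(Gp(S))=0$ for every polynomial $p$.

**Lemma 5.** Let $S,B$ be bounded operators on a Hilbert space and $n\ge1$.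

(a) $B\in\mathcal W(S)$ if and only if $\operatorname{tr}(GB)=0$ for every $G\in S_\perp$.

(b) $B^{(n)}\in\operatorname{Alg\,Lat}S^{(n)}$ if and only if $\operatorname{tr}(GB)=0$ for every $G\in S_\perp$ of rank at most $n$.

(c) $B^{(n)}\in\mathcal W(S^{(n)})$ if and only if $B\in\mathcal W(S)$.

(d) Every member of $\operatorname{Alg\,Lat}S^{(n)}$ has the form $B^{(n)}$ with $B\in\operatorname{Alg\,Lat}S$.

*Proof.* (a) is the Hahn–Banach theorem for the WOT-closed subspace $\mathcal W(S)$.

(b) For a vector $h=(h_1,\dots,h_n)$ let $[h]$ be the closure of $\{p(S)^{(n)}h\}$, the smallest member of $\operatorname{Lat}S^{(n)}$ containing $h$. Then $B^{(n)}\in\operatorname{Alg\,Lat}S^{(n)}$ if and only if $B^{(n)}h\in[h]$ for all $h$: for "if", $h\in\mathcal N\in\operatorname{Lat}S^{(n)}$ gives $[h]\subseteq\mathcal N$. And $B^{(n)}h\in[h]$ means $\langle B^{(n)}h,y\rangle=0$ whenever $y\perp[h]$. Put $G=\sum_{i=1}^nh_i\otimes y_i$. Then $\langle A^{(n)}h,y\rangle=\sum_i\langle Ah_i,y_i\rangle=\operatorname{tr}(GA)$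 for every $A$, so $y\perp[h]$ means $G\in S_\perp$. As $h,y$ vary, $G$ runs through all operators of rank at most $n$.

(c) The map $A\mapsto A^{(n)}$ is WOT-continuous and sends $p(S)$ to $p(S^{(n)})$; the passage to the $(1,1)$ block is WOT-continuous and sends $p(S^{(n)})$ to $p(S)$.

(d) The coordinate subspaces are invariant for $S^{(n)}$, so a member of $\operatorname{Alg\,Lat}S^{(n)}$ is block diagonal; the diagonal $\{(h,\dots,h)\}$ is invariant, so all its blocks are one operator $B$. If $\mathcal N\in\operatorname{Lat}S$, then $\mathcal N\oplus0\oplus\cdots\oplus0\in\operatorname{Lat}S^{(n)}$, so $B\mathcal N\subseteq\mathcal N$. $\square$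

So $S^{(n)}$ fails to be reflexive exactly when some $B$ is killed by all $G\in S_\perp$ of rank at most $n$ but not by all of $S_\perp$. In particular, if $S^{(n)}$ is reflexive then so is $S^{(n+1)}$.

For $J$ on $\mathbb C^2$, the conditions $\operatorname{tr}G=0$ and $\operatorname{tr}(GJ)=0$ give $G=\begin{pmatrix}p&q\\0&-p\end{pmatrix}$. Those of rank at most $1$ have $p=0$, and they see only the lower left entry of $B$; one needs a $G$ of rank $2$ to see that the diagonal entries of $B$ must agree.

We therefore need an operator for which some restriction on $\mathcal W(T)$ can be seen only by functionals of large rank.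

## Nuclear operators from biorthogonal systems

**Definition (complete biorthogonal system).** Sequences $(f_k),(g_k)$ in an infinite-dimensional Hilbert space $K$ form a complete biorthogonal system if $\langle f_k,g_k\rangle=1$, $\langle f_k,g_l\rangle=0$ for $k\ne l$, and both have dense linear span. Put $E_k=f_k\otimes g_k$. Since $E_kE_l=\langle f_l,g_k\rangle\,f_k\otimes g_l$, these are rank-one idempotents with $E_kE_l=0$ for $k\neq l$. A finite-rank operator $G$ on $K$ *annihilates the system* if $\operatorname{tr}(GE_k)=\langle Gf_k,g_k\rangle=0$ for all $k$.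

If $f_k=g_k$ is an orthonormal basis, then $G$ annihilates exactly if its diagonal vanishes, and then $\operatorname{tr}G=0$. A less tame example comes in the next section.

Given such a system, put
$$\lambda_k=\frac{2^{-k}}{1+\max_{j\le k}\|E_j\|},\qquad T=\sum_k\lambda_kE_k .\tag{1}$$
Then $\lambda_1>\lambda_2>\dots>0$ and $\sum_k\lambda_k\|E_k\|\le1$. Since $\|E_k\|=\|f_k\|\|g_k\|$, $T$ is nuclear. Add one dimension, spanned by a unit vector $e$, and put $R=T\oplus0$ on $K\oplus\mathbb Ce$.

**Lemma 6.** (a) $T,T^*,R,R^*$ are triangular.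

(b) Each $E_k$ is a norm limit of operators $q(T)$ with polynomials $q$, $q(0)=0$; and $E_k\oplus0$ is the norm limit of the corresponding $q(R)$.

(c) Let $G$ be a finite-rank operator on $K\oplus\mathbb Ce$ with diagonal blocks $G_{11}$ (on $K$) and $\gamma=\langle Ge,e\rangle$. Then $G\in R_\perp$ if and only if $G_{11}$ annihilates the system and $\operatorname{tr}G_{11}+\gamma=0$.

*Proof.* (a) We have $Tf_k=\lambda_kf_k$, $T^*=\sum_k\lambda_k\,g_k\otimes f_k$ and $T^*g_k=\lambda_kg_k$. The $f_k$ are linearly independent by biorthogonality and have dense span; so are and have the $g_k$. For $R$ and $R^*$ add the eigenvector $e$. Apply Gram–Schmidt.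

(b) Let $\mathcal T$ be the norm closure of $\{q(T):q(0)=0\}$, an algebra. Suppose $E_1,\dots,E_{k-1}\in\mathcal T$. Then $T'=T-\sum_{i<k}\lambda_iE_i=\sum_{i\ge k}\lambda_iE_i$ is in $\mathcal T$, and $T'^j=\sum_{i\ge k}\lambda_i^jE_i$. Hence
$$\|(T'/\lambda_k)^j-E_k\|\le\sum_{i>k}\Big(\frac{\lambda_i}{\lambda_k}\Big)^j\|E_i\|\le\Big(\frac{\lambda_{k+1}}{\lambda_k}\Big)^{j-1}\sum_{i>k}\frac{\lambda_i}{\lambda_k}\|E_i\|\to0\quad(j\to\infty),$$
so $E_k\in\mathcal T$. Since $q(R)=q(T)\oplus0$ when $q(0)=0$, the second claim follows.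

(c) For a polynomial $p$ we have $p(R)=p(0)I+\sum_k(p(\lambda_k)-p(0))(E_k\oplus0)$, with norm convergence because $p(\lambda_k)-p(0)=O(\lambda_k)$. Hence
$$\operatorname{tr}(Gp(R))=p(0)(\operatorname{tr}G_{11}+\gamma)+\sum_k(p(\lambda_k)-p(0))\operatorname{tr}(G_{11}E_k),$$
which gives "if". Conversely, let $G\in R_\perp$. With $p=1$ we get $\operatorname{tr}G_{11}+\gamma=0$, and (b) gives $\operatorname{tr}(G_{11}E_k)=\operatorname{tr}(G(E_k\oplus0))=0$. $\square$

Test the operator $X=I\oplus0$ on $K\oplus\mathbb Ce$. For $G\in R_\perp$ we have $\operatorname{tr}(GX)=\operatorname{tr}G_{11}$, and $\operatorname{rank}G_{11}\le\operatorname{rank}G$. From Lemmas 5 and 6(c) we read off: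
$$\begin{aligned}&\text{if every annihilating operator of rank}\le n\text{ has trace }0,\text{ then }X^{(n)}\in\operatorname{Alg\,Lat}R^{(n)};\\&\text{if some annihilating operator }F\text{ has }\operatorname{tr}F\ne0,\text{ then }X\notin\mathcal W(R).\end{aligned}\tag{2}$$
For the second line, use $G=F\oplus(-\operatorname{tr}F)$, which lies in $R_\perp$. So we want a complete biorthogonal system which has annihilating operators of nonzero trace, but only of large rank.

## One chain: a rank-one annihilating operator of trace one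

First we produce nonzero trace at all. Let $K$ have orthonormal basis $b_0,a_1,b_1,a_2,b_2,\dots$. Let $p_0=1$, $p_n>0$, $\sum p_n^2<\infty$, and
$$\alpha_n=-\frac1{p_n^2},\qquad\beta_n=\frac1{p_np_{n-1}}\qquad(n\ge1).\tag{3}$$
Consider the pairs
$$f_{A_n}=a_n+\alpha_nb_n+\beta_nb_{n-1},\ \ g_{A_n}=a_n;\qquad f_{B_n}=b_n,\ \ g_{B_n}=b_n-\alpha_na_n-\beta_{n+1}a_{n+1}\ (n\ge1),$$
and $f_{B_0}=b_0$, $g_{B_0}=b_0-\beta_1a_1$. The only pairings that are not immediate are $\langle f_{A_n},g_{B_n}\rangle=\alpha_n-\alpha_n=0$ and $\langle f_{A_n},g_{B_{n-1}}\rangle=\beta_n-\beta_n=0$. The span of the $f$'s contains all $b$'s and then all $a$'s; the span of the $g$'s contains all $a$'s and then all $b$'s. So this is a complete biorthogonal system.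

Let $\varphi=p_0b_0+\sum_{n\ge1}p_na_n$, $\psi=\sum_{n\ge0}p_nb_n$ and $F=\varphi\otimes\psi$, so that $\langle Ff,g\rangle=\langle f,\psi\rangle\langle\varphi,g\rangle$. Now $\langle f_{A_n},\psi\rangle=\alpha_np_n+\beta_np_{n-1}=-\frac1{p_n}+\frac1{p_n}=0$, next $\langle\varphi,g_{B_n}\rangle=-(\alpha_np_n+\beta_{n+1}p_{n+1})=-(-\frac1{p_n}+\frac1{p_n})=0$ for $n\ge1$, and $\langle\varphi,g_{B_0}\rangle=p_0-\beta_1p_1=1-1=0$. So $F$ annihilates, yet $\operatorname{tr}F=\langle\varphi,\psi\rangle=p_0^2=1$.

Where does the trace come from? Add the idempotents of $B_0$, of $A_m,B_m$ for $1\le m<n$, and of $A_n$. The $\beta$-terms cancel in neighboring pairs, and the sum is $Q_n'+\alpha_n\,b_n\otimes a_n$, where $Q_n'$ is the projection onto the span of $b_0,\ a_m,b_m\ (m<n),\ a_n$. So for every annihilating $G$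
$$\operatorname{tr}(GQ_n')=-\alpha_n\langle Gb_n,a_n\rangle,\qquad\text{hence}\qquad\operatorname{tr}G=-\lim_n\alpha_n\langle Gb_n,a_n\rangle.\tag{4}$$
The trace leaks to infinity through one matrix entry per level.

By (2), $X=I\oplus0$ is not in $\mathcal W(R)$ for this system. But here rank one already sees it: $G=(\varphi\oplus e)\otimes(\psi\oplus(-e))$ has rank one, diagonal blocks $F$ and $-1$, so $G\in R_\perp$ and $\operatorname{tr}(GX)=1$. Thus $X\notin\operatorname{Alg\,Lat}R$.

**$M$ parallel chains, and why they fail.** To force rank $M$, the obvious attempt is to take $M$ copies of the chain side by side, with vectors $a_i^{(n)},b_i^{(n)}$, $1\le i\le M$, and the annihilating operator $F_0=\sum_i\varphi_i\otimes\psi_i$ of rank and trace $M$. This fails because every single summand $\varphi_i\otimes\psi_i$ also annihilates: rank one, trace one. To see what is missing, let $\hat G_n$ be the $M\times M$ matrix with $(j,i)$ entry $\langle Gb_i^{(n)},a_j^{(n)}\rangle$. Summing (4) over the chains gives $\operatorname{tr}G=-\lim\alpha_n\operatorname{tr}\hat G_n$.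 For $F_0$ we have $\alpha_n\hat G_n=-I$, but for $\varphi_1\otimes\psi_1$ we have $\alpha_n\hat G_n=-\operatorname{diag}(1,0,\dots,0)$. We always have $\operatorname{rank}\hat G_n\le\operatorname{rank}G$. So if we could force $\alpha_n\hat G_n$ to approach a *scalar* matrix, nonzero trace would require rank at least $M$.

## Coupling $M$ chains through square-zero matrices

A matrix is scalar exactly if its trace against every trace-zero matrix vanishes. So we want extra idempotents that test $\langle Gv,w\rangle\approx0$ for pairs $v\in\operatorname{span}\{b_i^{(n)}\}$, $w\in\operatorname{span}\{a_j^{(n)}\}$ whose coordinate vectors satisfy $w^*v=0$ (so that $F_0$ still passes) and whose matrices $vw^*$ span the trace-zero matrices. Now $v\otimes w$ itself is not an idempotent: $v\perp w$, so its square is $0$. We repair this with a new basis vector $\mathsf e$ and a small $\delta>0$: $\delta^{-2}(v+\delta\mathsf e)\otimes(w+\delta\mathsf e)$ is an idempotent, and after multiplication by $\delta^2$ it is close to $v\otimes w$.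 Then $f_A$ and $g_B$ must be corrected to restore biorthogonality, and a second condition on the pairs, $\sum vw^*=0$, makes the corrections compatible.

**Step 1: the pairs.** Fix $M\ge2$, let $\varepsilon_1,\dots,\varepsilon_M$ be the standard basis of $\mathbb C^M$, and let $(v_s,w_s)_{s=1}^r$ list the pairs
$$(\pm\varepsilon_i,\varepsilon_j)\ (i\ne j),\qquad(\pm(\varepsilon_1+\varepsilon_j),\ \varepsilon_1-\varepsilon_j)\ (2\le j\le M),$$
each with both signs. For $M=2$ these are six pairs: $(\pm\varepsilon_1,\varepsilon_2)$, $(\pm\varepsilon_2,\varepsilon_1)$, $(\pm(\varepsilon_1+\varepsilon_2),\varepsilon_1-\varepsilon_2)$. Then: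

* (i) $w_s^*v_s=0$ for all $s$.
* (ii) $\sum_sv_sw_s^*=0$, because of the signs; in entries, $\sum_sv_s(i)w_s(j)=0$ for all $i,j$.
* (iii) The matrices $v_sw_s^*$ span the trace-zero matrices. Indeed they include all matrix units $\varepsilon_i\varepsilon_j^*$ with $i\neq j$, and $(\varepsilon_1+\varepsilon_j)(\varepsilon_1-\varepsilon_j)^*$ equals $\varepsilon_1\varepsilon_1^*-\varepsilon_j\varepsilon_j^*$ up to such units. Hence there is a constant $C_M$ such that each trace-zero $Y$ can be written $\sum_sc_sv_sw_s^*$ with $\sum_s|c_s|\le C_M\|Y\|$.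
* (iv) All entries lie in $\{0,\pm1\}$ and $\|v_s\|,\|w_s\|\le\sqrt2$. In particular the entries are real, so no complex conjugates of them appear below.

**Step 2: space and parameters.** Let $H_M$ have the orthonormal basis
$$b_i^{(0)};\qquad a_i^{(n)},\ b_i^{(n)},\ e_s^{(n)}\qquad(n\ge1,\ 1\le i\le M,\ 1\le s\le r).$$
Write $v_s^{(n)}=\sum_iv_s(i)b_i^{(n)}$ and $w_s^{(n)}=\sum_iw_s(i)a_i^{(n)}$. Let $Q_{A_n},Q_{B_n},Q_{e_n}$ be the orthogonal projections onto the spans of $\{a_i^{(n)}\}_i$, $\{b_i^{(n)}\}_i$, $\{e_s^{(n)}\}_s$, and $\Gamma_n=Q_{A_n}+Q_{B_n}+Q_{e_n}$ for $n\ge1$. Take $p_n=(n+1)^{-5/8}$ for $n\ge0$ and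
$$\alpha_n=-\frac1{p_n^2}=-(n+1)^{5/4},\qquad\beta_n=\frac1{p_np_{n-1}},\qquad\delta_n=(n+1)^{-1/2}\qquad(n\ge1).$$
The reason for the exponents: with $p_n=(n+1)^{-a}$ and $\delta_n=(n+1)^{-d}$ we shall need $\sum p_n^2<\infty$, $\delta_n^{-1}/n\to0$ and $|\alpha_n|\delta_n/n\to0$, that is, $2a>1$, $d<1$ and $2a-d<1$. The values $a=5/8$, $d=1/2$ satisfy all three.

**Step 3: the system.** Let
$$x_j^{(n)}=\alpha_nb_j^{(n)}+\beta_nb_j^{(n-1)}\ (n\ge1),\qquad z_i^{(n)}=\alpha_na_i^{(n)}+\beta_{n+1}a_i^{(n+1)}\ (n\ge1),\qquad z_i^{(0)}=\beta_1a_i^{(1)}.$$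
Comparing coefficients, for all $n\ge1$, $m\ge0$ and all $i,j$,
$$\langle x_j^{(n)},b_i^{(m)}\rangle=\langle a_j^{(n)},z_i^{(m)}\rangle:\tag{5}$$
both are $0$ unless $i=j$ and $m\in\{n,n-1\}$, and then both are $\alpha_n$, respectively $\beta_n$. For $n\ge1$, with superscripts $(n)$ suppressed and $\delta=\delta_n$, define
$$\begin{aligned}f_s&=v_s+\delta e_s,&g_s&=\delta^{-2}(w_s+\delta e_s),\\f_{A,j}&=a_j-\delta^{-1}\textstyle\sum_sw_s(j)\,e_s+x_j,&g_{A,j}&=a_j,\\f_{B,i}&=b_i,&g_{B,i}&=b_i-\delta^{-1}\textstyle\sum_sv_s(i)\,e_s-z_i,\end{aligned}$$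
and at level $0$ let $f_{B,i}^{(0)}=b_i^{(0)}$, $g_{B,i}^{(0)}=b_i^{(0)}-z_i^{(0)}$. The coefficient $-\delta^{-1}w_s(j)$ is dictated by $f_{A,j}\perp g_s$, and $-\delta^{-1}v_s(i)$ by $f_s\perp g_{B,i}$.

**Lemma 7.** This is a complete biorthogonal system in $H_M$.

*Proof.* Write $[\cdot]$ for $1$ if the condition in the bracket holds and $0$ otherwise. At equal levels:
$$\begin{aligned}&\langle f_s,g_t\rangle=\delta^{-2}\delta^2[s=t]=[s=t],\quad\langle f_s,g_{A,j}\rangle=0,\quad\langle f_s,g_{B,i}\rangle=v_s(i)-\delta\,\delta^{-1}v_s(i)=0,\\&\langle f_{A,j},g_s\rangle=\delta^{-2}\big(w_s(j)-\delta^{-1}w_s(j)\,\delta\big)=0,\quad\langle f_{A,j},g_{A,i}\rangle=[i=j],\\&\langle f_{B,i},g_s\rangle=\langle f_{B,i},g_{A,j}\rangle=0,\quad\langle f_{B,i},g_{B,k}\rangle=[i=k].\end{aligned}$$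
At different levels these pairings vanish: $f_s^{(n)}$ and $f_{B,i}^{(n)}$ involve only $b^{(n)}$'s and $e^{(n)}$'s, and no $g$ of another level involves those; $f_{A,j}^{(n)}$ involves only one $a$ and the $e$'s of level $n$, besides $b$'s, while $g_s^{(m)}$ and $g_{A,i}^{(m)}$ involve only $a$'s and $e$'s of level $m$. The pairing that remains is, for all $n\ge1$, $m\ge0$,
$$\langle f_{A,j}^{(n)},g_{B,i}^{(m)}\rangle=\langle x_j^{(n)},b_i^{(m)}\rangle-\langle a_j^{(n)},z_i^{(m)}\rangle+[n=m]\,\delta_n^{-2}\sum_sw_s(j)v_s(i)=0$$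
by (5) and (ii). The span of the $f$'s contains all $b$'s, then all $e$'s (from $f_s$), then all $a$'s (from $f_{A,j}$). The span of the $g$'s contains all $a$'s, then all $e$'s (from $g_s$), then all $b$'s (from $g_{B,i}$). $\square$

Enumerate the pairs as $(f_k,g_k)_{k\ge1}$, with $E_k=f_k\otimes g_k$.

**Step 4: partial sums.** We redo the bookkeeping that gave (4). Let $J_n=\sum_ib_i^{(n)}\otimes a_i^{(n)}$ and $L_n=\sum_ib_i^{(n-1)}\otimes a_i^{(n)}$. Expanding, and using $\sum_sv_s\otimes w_s=0$ from (ii) in the second line,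
$$\begin{aligned}\sum_jf_{A,j}\otimes g_{A,j}&=Q_{A_n}+\alpha_nJ_n+\beta_nL_n-\delta_n^{-1}\sum_se_s\otimes w_s,\\\sum_sf_s\otimes g_s&=Q_{e_n}+\delta_n^{-1}\sum_s(e_s\otimes w_s+v_s\otimes e_s),\\\sum_if_{B,i}\otimes g_{B,i}&=Q_{B_n}-\delta_n^{-1}\sum_sv_s\otimes e_s-\alpha_nJ_n-\beta_{n+1}L_{n+1}.\end{aligned}$$
So the whole level $n$ sums to $\Gamma_n+\beta_nL_n-\beta_{n+1}L_{n+1}$, and level $0$ sums to $Q_{B_0}-\beta_1L_1$. Let $P_n$ be the sum of all idempotents of level $0$, of levels $1\le m<n$, and of type $A$ at level $n$. The $L$-terms telescope: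
$$P_n=Q_n'+\alpha_nJ_n-\delta_n^{-1}\sum_se_s^{(n)}\otimes w_s^{(n)},\qquad Q_n'=Q_{B_0}+\sum_{1\le m<n}\Gamma_m+Q_{A_n}.\tag{6}$$
The last sum in (6) is the price of the coupling.

## An annihilating operator of rank and trace $M$

The operator $F_0$ of the parallel chains must survive the coupling. Let
$$\varphi_i=p_0b_i^{(0)}+\sum_{n\ge1}p_na_i^{(n)},\qquad\psi_i=\sum_{n\ge0}p_nb_i^{(n)},\qquad F_0=\sum_{i=1}^M\varphi_i\otimes\psi_i .$$
The vectors are in $H_M$ since $\sum p_n^2=\sum(n+1)^{-5/4}<\infty$.

**Lemma 8.** $F_0$ annihilates the system and $\operatorname{tr}F_0=M$.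

*Proof.* We use $\langle F_0f,g\rangle=\sum_k\langle f,\psi_k\rangle\langle\varphi_k,g\rangle$.

For $f_s$: $\langle f_s,\psi_k\rangle=p_nv_s(k)$ and $\langle\varphi_k,g_s\rangle=\delta_n^{-2}p_nw_s(k)$, so $\langle F_0f_s,g_s\rangle=\delta_n^{-2}p_n^2\,w_s^*v_s=0$ by (i).

For $f_{A,j}$: $\langle f_{A,j},\psi_k\rangle=[j=k](\alpha_np_n+\beta_np_{n-1})=[j=k](-\frac1{p_n}+\frac1{p_n})=0$.

For $f_{B,i}$ with $n\ge1$: $\langle\varphi_k,g_{B,i}\rangle=-[i=k](\alpha_np_n+\beta_{n+1}p_{n+1})=-[i=k](-\frac1{p_n}+\frac1{p_n})=0$. At level $0$: $\langle\varphi_k,g_{B,i}^{(0)}\rangle=[i=k](p_0-\beta_1p_1)=[i=k](1-1/p_0)=0$, as $p_0=1$.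

Finally $\operatorname{tr}F_0=\sum_i\langle\varphi_i,\psi_i\rangle=Mp_0^2=M$. $\square$

## Annihilating operators of rank less than $M$ have trace zero

For finite-rank $G$ on $H_M$ and $n\ge1$, let $\hat G_n$ be the $M\times M$ matrix with $(j,i)$ entry $\langle Gb_i^{(n)},a_j^{(n)}\rangle$, and let $\kappa_n(G)=\|\Gamma_nG\Gamma_n\|$. Since $\hat G_n$ is the matrix of a corner of $G$, $\operatorname{rank}\hat G_n\le\operatorname{rank}G$. Also $\operatorname{tr}(GJ_n)=\operatorname{tr}\hat G_n$ and
$$\langle Gv_s^{(n)},w_s^{(n)}\rangle=w_s^*\hat G_nv_s=\operatorname{tr}(\hat G_nv_sw_s^*).\tag{7}$$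

**Good levels.** The new terms will be controlled by $\kappa_n(G)$. We need it to be small infinitely often. Write $G=\sum_ku_k\otimes y_k$ (finite sum). Then $\kappa_n(G)\le\sum_k\|\Gamma_nu_k\|\|\Gamma_ny_k\|$, so by Cauchy–Schwarz $\sum_n\kappa_n(G)\le\sum_k\|u_k\|\|y_k\|<\infty$. Since $\sum1/n=\infty$, for any finite set of finite-rank operators there are infinitely many $n$ with $\kappa_n\le1/n$ for all of them (otherwise the sum of their $\kappa_n$ would exceed $1/n$ for all large $n$). Call these $n$ *good* for the set.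

**Lemma 9.** Let $G$ annihilate the system. Then along the good $n$ for $G$,
$$\alpha_n\hat G_n\longrightarrow-\frac{\operatorname{tr}G}{M}\,I .$$

*Proof.* **The trace of $\alpha_n\hat G_n$.** Since $\operatorname{tr}(GP_n)=0$, (6) gives
$$\operatorname{tr}(GQ_n')=-\alpha_n\operatorname{tr}\hat G_n+\delta_n^{-1}\sum_s\langle Ge_s^{(n)},w_s^{(n)}\rangle .\tag{8}$$
The last term has modulus at most $\sqrt2\,r\,\delta_n^{-1}\kappa_n(G)$, which for good $n$ is at most $\sqrt2\,r\,(n+1)^{1/2}/n\to0$. The projections $Q_n'$ tend to $I$ strongly and $G$ has finite rank, so $\operatorname{tr}(GQ_n')\to\operatorname{tr}G$. Hence $\alpha_n\operatorname{tr}\hat G_n\to-\operatorname{tr}G$.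

**The trace-zero part.** Expanding $0=\delta^2\langle Gf_s,g_s\rangle=\langle G(v_s+\delta e_s),w_s+\delta e_s\rangle$ at level $n$ gives
$$\langle Gv_s,w_s\rangle=-\delta\langle Gv_s,e_s\rangle-\delta\langle Ge_s,w_s\rangle-\delta^2\langle Ge_s,e_s\rangle .$$
All vectors lie in the range of $\Gamma_n$, and $\delta\le1$; so by (7) and (iv) $|\operatorname{tr}(\hat G_nv_sw_s^*)|\le(2\sqrt2+1)\delta_n\kappa_n(G)\le5\delta_n\kappa_n(G)$. By (iii), for every trace-zero matrix $Y$,
$$|\operatorname{tr}(\hat G_nY)|\le5C_M\|Y\|\,\delta_n\kappa_n(G).\tag{9}$$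
For good $n$ we have $|\alpha_n|\delta_n\kappa_n(G)\le(n+1)^{5/4-1/2}/n=(n+1)^{3/4}/n\to0$, so $\alpha_n\operatorname{tr}(\hat G_nY)\to0$ for each fixed trace-zero $Y$. The off-diagonal $(j,i)$ entry of $\hat G_n$ is $\operatorname{tr}(\hat G_n\varepsilon_i\varepsilon_j^*)$, and the $j$-th diagonal entry of $\hat G_n-\frac1M(\operatorname{tr}\hat G_n)I$ is $\operatorname{tr}\big(\hat G_n(\varepsilon_j\varepsilon_j^*-\frac1MI)\big)$. Hence $\alpha_n\big(\hat G_n-\frac1M(\operatorname{tr}\hat G_n)I\big)\to0$.

Adding the two parts proves the lemma. $\square$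

**Proposition 10.** If $G$ annihilates the system and $\operatorname{rank}G\le M-1$, then $\operatorname{tr}G=0$.

*Proof.* Each $\alpha_n\hat G_n$ has rank at most $M-1$, so determinant $0$. By Lemma 9 the limit $-\frac{\operatorname{tr}G}MI$ along the good $n$ has determinant $0$. So $\operatorname{tr}G=0$. $\square$

## One nuclear operator for all $n$: proof of Theorem 1

We put the spaces $H_M$ for all $M\ge2$ together and attach *one* vector $e$ to all of them. Let $K=\bigoplus_{M\ge2}H_M$ and $\mathcal H=K\oplus\mathbb Ce$. The union of the systems of all $H_M$ is a complete biorthogonal system in $K$: vectors from different $H_M$ are orthogonal, and the spans are dense. Enumerate it, let $\tilde E_k$ be its idempotents, define $T_K$ on $K$ by (1), and put $T=T_K\oplus0$ on $\mathcal H$. By Lemma 6(a), $T,T^*\in\Delta$, and $T$ is nuclear.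

Fix $N\ge1$, let $M=N+1$, and let $X$ be the orthogonal projection of $\mathcal H$ onto $H_M$.

**Step 1: $X^{(N)}\in\operatorname{Alg\,Lat}T^{(N)}$.** By Lemma 5(b) it suffices to show $\operatorname{tr}(GX)=0$ for each $G\in T_\perp$ of rank at most $N$. Let $G'=XG|_{H_M}$, an operator on $H_M$ of rank at most $N=M-1$. If $(f,g)$ is a pair of the $H_M$-system, then $\langle G'f,g\rangle=\langle Gf,g\rangle=0$, because by Lemma 6(c) the block of $G$ on $K$ annihilates the whole system. So $G'$ annihilates the $H_M$-system, and Proposition 10 gives $\operatorname{tr}G'=0$. But $\operatorname{tr}(GX)=\operatorname{tr}(XGX)=\operatorname{tr}G'$.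

**Step 2: $X^{(N)}\notin\mathcal W(T^{(N)})$.** Let $F$ be the operator $F_0$ of Lemma 8 on $H_M$, extended by $0$ to $\mathcal H$, minus $M\,e\otimes e$. Its block on $K$ annihilates the pairs from $H_M$ by Lemma 8, and those from the other $H_{M'}$ because it is $0$ there. Its blocks have traces $M$ and $-M$. By Lemma 6(c), $F\in T_\perp$. But $\operatorname{tr}(FX)=\operatorname{tr}F_0=M\ne0$, so $X\notin\mathcal W(T)$ by Lemma 5(a), and $X^{(N)}\notin\mathcal W(T^{(N)})$ by Lemma 5(c).

So $T^{(N)}$ is not reflexive. As $N\ge1$ was arbitrary, Theorem 1 is proved. $\blacksquare$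

## Exactly $M$ copies: proof of Theorem 2

Fix $M\ge2$. Let $T_M$ be the operator (1) for the system of $H_M$, and $R_M=T_M\oplus0$ on $H_M\oplus\mathbb Ce$. By Lemma 6(a), $T_M,T_M^*\in\Delta$, and $T_M$ is nuclear.

**Failure for $n\le M-1$.** By Proposition 10, every annihilating operator of rank at most $n$ has trace $0$; by Lemma 8 some annihilating operator has trace $M\ne0$. By (2), $X=I\oplus0$ satisfies $X^{(n)}\in\operatorname{Alg\,Lat}R_M^{(n)}$ and $X\notin\mathcal W(R_M)$. By Lemma 5(c), $R_M^{(n)}$ is not reflexive.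

The positive statements need a description of all operators that have the $f_k$ as eigenvectors. Let
$$\mathcal D=\{B\in\mathcal B(H_M):Bf_k\in\mathbb Cf_k\text{ for all }k\},$$
and let $\mathcal A_0$ be the WOT-closure of $\operatorname{span}\{E_k\}$. For $B\in\mathcal D$ denote the eigenvalue on $f_k$ by $D_k$; by type, $D_{A_n,j}$ on $f_{A,j}^{(n)}$, $D_{B_n,i}$ on $f_{B,i}^{(n)}$, and $D_s$ on $f_s^{(n)}$ (level $n$ understood).

**Lemma 11.** $\mathcal D=\mathcal A_0+\mathbb CI$.

*Proof.* $\mathcal D$ is a WOT-closed subspace and contains $I$ and all $E_k$; this gives "$\supseteq$". Let $B\in\mathcal D$.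

**Step 1: the eigenvalues of level $n$ tend to one number $c$.** We compare eigenvalues by reading them off from matrix entries of $B$, which are bounded by $\|B\|$. At level $n$, $e_s=\delta^{-1}(f_s-v_s)$. Inserting this in $a_j=f_{A,j}+\delta^{-1}\sum_sw_s(j)e_s-x_j$, and using $\sum_sw_s(j)v_s=0$ from (ii),
$$a_j=f_{A,j}+\delta^{-2}\sum_sw_s(j)f_s-\alpha_nb_j^{(n)}-\beta_nb_j^{(n-1)} .$$
Apply $B$:
$$\begin{aligned}Ba_j&=D_{A_n,j}f_{A,j}+\delta^{-2}\sum_sw_s(j)D_sf_s-\alpha_nD_{B_n,j}b_j^{(n)}-\beta_nD_{B_{n-1},j}b_j^{(n-1)},\\Be_s&=\delta^{-1}\Big(D_sf_s-\sum_iv_s(i)D_{B_n,i}b_i\Big).\end{aligned}$$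
Since $\langle f_{A,j},e_s\rangle=-\delta^{-1}w_s(j)$ and $\langle f_s,e_s\rangle=\delta$, the entries are
$$\langle Ba_j,e_s\rangle=\delta_n^{-1}w_s(j)(D_s-D_{A_n,j}),\qquad\langle Be_s,b_i\rangle=\delta_n^{-1}v_s(i)(D_s-D_{B_n,i}),\tag{10}$$
$$\langle Ba_j^{(n)},b_j^{(n-1)}\rangle=\beta_n(D_{A_n,j}-D_{B_{n-1},j}),\tag{11}$$
$$\sum_j\langle Ba_j^{(n)},b_j^{(n)}\rangle=\alpha_n\sum_j(D_{A_n,j}-D_{B_n,j})+\delta_n^{-2}\sum_sD_s\,w_s^*v_s=\alpha_n\sum_j(D_{A_n,j}-D_{B_n,j}),\tag{12}$$
the last equality by (i).

*Within a level.* By (10) and (iv), $|D_s-D_{A_n,j}|\le\delta_n\|B\|$ whenever $w_s(j)\ne0$, and $|D_s-D_{B_n,i}|\le\delta_n\|B\|$ whenever $v_s(i)\ne0$. An $s$ with $w_s=\varepsilon_1-\varepsilon_j$ gives $|D_{A_n,1}-D_{A_n,j}|\le2\delta_n\|B\|$. Every $w_s$ has a nonzero entry, so every $D_s$ is within $\delta_n\|B\|$ of some $D_{A_n,j}$. The pair $(\varepsilon_i,\varepsilon_j)$ with some $j\ne i$ (here $M\ge2$ is used) puts $D_{B_n,i}$ within $2\delta_n\|B\|$ of $D_{A_n,j}$. So all eigenvalues of level $n$ lie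 within $4\delta_n\|B\|$ of $D_{A_n,1}$, and any two differ by at most $8\delta_n\|B\|$.

*From level to level.* Let $d_{A_n},d_{B_n}$ be the averages of $D_{A_n,j}$, $D_{B_n,j}$ over $j$. By (11) and (12),
$$|d_{A_n}-d_{B_{n-1}}|\le\frac{\|B\|}{\beta_n}=\|B\|\,p_np_{n-1},\qquad|d_{A_n}-d_{B_n}|\le\frac{\|B\|}{|\alpha_n|}=\|B\|\,p_n^2 .$$
Both bounds are summable, so $d_{B_0},d_{A_1},d_{B_1},d_{A_2},\dots$ converges to some $c$. Since $\delta_n\to0$, all eigenvalues of level $n$ tend to $c$ as $n\to\infty$.

**Step 2: if $c=0$, then $B\in\mathcal A_0$.** By the Hahn–Banach theorem for the WOT it suffices to show $\operatorname{tr}(FB)=0$ for every $F$ that annihilates the system. Put $G=FB$, of finite rank. Since $BE_k=D_kE_k$, also $\operatorname{tr}(GE_k)=D_k\operatorname{tr}(FE_k)=0$, so $G$ annihilates. Let $n\to\infty$ through levels good for both $F$ and $G$. As $Bb_i^{(n)}=D_{B_n,i}b_i^{(n)}$, Lemma 9 for $G$ (taking traces) gives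
$$\operatorname{tr}(FB)=-\lim\alpha_n\operatorname{tr}\hat G_n=-\lim\sum_iD_{B_n,i}\,\alpha_n\langle Fb_i^{(n)},a_i^{(n)}\rangle .$$
By Lemma 9 for $F$, $\alpha_n\langle Fb_i^{(n)},a_i^{(n)}\rangle\to-\frac1M\operatorname{tr}F$, and $D_{B_n,i}\to c=0$. So $\operatorname{tr}(FB)=0$.

In general, $B-cI\in\mathcal D$ has eigenvalues of level $n$ tending to $0$, so $B-cI\in\mathcal A_0$ by Step 2. $\square$

**$T_M$ is reflexive.** Each $\mathbb Cf_k$ is in $\operatorname{Lat}T_M$, and $E_k\in\mathcal W(T_M)$ by Lemma 6(b). Hence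
$$\mathcal W(T_M)\subseteq\operatorname{Alg\,Lat}T_M\subseteq\mathcal D=\mathcal A_0+\mathbb CI\subseteq\mathcal W(T_M).$$

**$R_M^{(n)}$ is reflexive for $n\ge M$.** Let $\mathbf B\in\operatorname{Alg\,Lat}R_M^{(n)}$. By Lemma 5(d), $\mathbf B=B^{(n)}$ with $B\in\operatorname{Alg\,Lat}R_M$.

*The shape of $B$.* The lines $\mathbb C(f_k\oplus0)$ and $\mathbb C(0\oplus e)$ are invariant for $R_M$, and the $f_k$ have dense span in $H_M$. So $B=B_1\oplus c$ with $B_1\in\mathcal D$ and $c\in\mathbb C$. By Lemma 11, $B_1=A+c'I$ with $A\in\mathcal A_0$.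

*A functional of rank $M$ that forces $c=c'$.* The functional used for non-membership, $F_0\oplus(-M)$, has rank $M+1$, one too many. But membership in $(R_M)_\perp$ depends only on the diagonal blocks, so we may fill in the corners to lower the rank. Put
$$G=(\varphi_1\oplus e)\otimes(\psi_1\oplus(-Me))+\sum_{i=2}^M(\varphi_i\oplus0)\otimes(\psi_i\oplus0).$$
Its rank is at most $M$, and its diagonal blocks are $F_0$ and $\langle Ge,e\rangle=-M$. By Lemma 8 and Lemma 6(c), $G\in(R_M)_\perp$. As $n\ge M$, Lemma 5(b) gives $\operatorname{tr}(GB)=0$. Since $A\in\mathcal A_0$ and $F_0$ annihilates, $\operatorname{tr}(F_0A)=0$. Therefore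
$$0=\operatorname{tr}(GB)=\operatorname{tr}(F_0(A+c'I))-Mc=M(c'-c).$$

*Conclusion.* So $B=(A\oplus0)+cI$. The map $A\mapsto A\oplus0$ is WOT-continuous and each $E_k\oplus0$ lies in $\mathcal W(R_M)$ by Lemma 6(b); hence $A\oplus0\in\mathcal W(R_M)$ and $B\in\mathcal W(R_M)$. By Lemma 5(c), $\mathbf B=B^{(n)}\in\mathcal W(R_M^{(n)})$. $\blacksquare$
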